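# The integral $\int_{\mathbb T} K_\nu^{\beta}\,dm$ and cyclic singular inner functions under the weight $\exp(-c(1-|z|)^{-\gamma})$

## 1. The kernel $K_\nu$ and the exponent $\beta$

Let $\mathbb D$ be the open unit disk, $\mathbb T$ the unit circle, $m=|d\zeta|/2\pi$ normalized length on $\mathbb T$, and $\nu$ a finite positive Borel measure on $\mathbb T$. These notes turn on the function
$$K_\nu(x)=\int_{\mathbb T}\frac{d\nu(t)}{|x-t|^2}\in[0,\infty],\qquad x\in\mathbb T,$$
and on whether the number $\int_{\mathbb T}K_\nu^\beta\,dm$ is finite, for a fixed $\beta\in(0,\tfrac12)$. By Fatou's lemma $K_\nu$ is lower semicontinuous, and $\nu'\le\nu$ implies $K_{\nu'}\le K_\nu$.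

The simplest case is a point mass $\nu=\delta_1$. Then $K_\nu(x)^\beta=|x-1|^{-2\beta}$, and since $2\beta<1$ the integral $\int K_\nu^\beta\,dm$ is finite. For measures that are spread out it may be infinite; Section 7 builds one.

To see what $K_\nu$ measures, write throughout
$$y=y(z)=1-|z|,\qquad P_\zeta(z)=\frac{1-|z|^2}{|\zeta-z|^2},\qquad U(z)=\int_{\mathbb T} P_t(z)\,d\nu(t).$$
We often use $y\le 1-|z|^2\le 2y$ and $|z-t|\ge y$ for $t\in\mathbb T$. Let $z=rx$ with $x\in\mathbb T$. Then $|x-t|\le|x-z|+|z-t|=y+|z-t|\le2|z-t|$, so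
$$U(rx)\le 2y\int\frac{4\,d\nu(t)}{|x-t|^2}=8\,y\,K_\nu(x).$$
If $K_\nu(x)<\infty$, the same bound lets us use dominated convergence in $U(rx)/(1-r)=\int(1+r)|rx-t|^{-2}d\nu(t)$, and the limit as $r\to1$ is $2K_\nu(x)$. So $2K_\nu(x)$ is the slope of the positive harmonic function $U$ at the boundary point $x$.

The kernel serves to decide when a singular inner function $S_\nu$ is cyclic in a space of analytic functions that may grow like $\exp(Cy^{-\gamma})$ near $\mathbb T$. Here $|S_\nu|=e^{-U}$, and a high power $S_\nu^N$ decays like $e^{-NU}$. Fix $\gamma\in(0,1)$ and compare $NU\approx NyK_\nu(x)$ with the growth $y^{-\gamma}$ that the space ignores. They balance at the height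
$$y=T(x):=(NK_\nu(x))^{-1/(1+\gamma)},\qquad\text{and}\qquad \int T^{-\gamma}\,dm=N^{\gamma/(1+\gamma)}\int K_\nu^{\gamma/(1+\gamma)}\,dm .$$
This is where the exponent comes from: $\beta=\gamma/(1+\gamma)$. The integral on the right grows like $N^\beta$, while the total mass of $N\nu$ grows like $N$; that discrepancy will forbid cyclicity whenever $\int K_\nu^\beta\,dm<\infty$. Here are the relations between the two exponents that we shall use:
$$\gamma=\frac{\beta}{1-\beta},\quad \beta=\frac{\gamma}{1+\gamma},\quad 1-\beta=\frac1{1+\gamma},\quad \gamma(1-\beta)=\beta,\quad (1-\gamma)(1-\beta)=\frac{1-\gamma}{1+\gamma}=1-2\beta.\tag{1}$$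

## 2. Cyclicity, $\alpha$-Carleson sets, and three theorems

**Definition (the spaces).** Let $dA$ be area measure on $\mathbb D$. For $\gamma\in(0,1)$ and $c>0$ put $\mathcal E_{\gamma,c}(z)=\exp(-c(1-|z|)^{-\gamma})$, and let $\mathcal P^2(\mathcal E_{\gamma,c}\,dA)$ be the closure of the analytic polynomials in $L^2(\mathbb D,\mathcal E_{\gamma,c}\,dA)$. From now on $\beta\in(0,\frac12)$ is fixed, $\gamma=\tilde\beta=\frac{\beta}{1-\beta}$, and we write $X_c=\mathcal P^2(\mathcal E_{\gamma,c}\,dA)$.

**Definition (cyclic function).** A function $\theta$ in a space $X$ of analytic functions on $\mathbb D$ in which the polynomials are dense is cyclic if $\{p\theta: p\text{ a polynomial}\}$ is dense in $X$. For $g\in X_c$ we write $[g]$ for the closure of $\{pg\}$ in $X_c$.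

For example $\theta=1$ is cyclic. A function with a zero $z_0\in\mathbb D$ is not: point evaluations are bounded on $X_c$ (see (4) below), so every element of $[\theta]$ vanishes at $z_0$. The interesting functions are those without zeros.

**Definition (singular inner function).** For a finite positive measure $\nu$ on $\mathbb T$, singular with respect to $m$,
$$S_\nu(z)=\exp\Big(-\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\,d\nu(\zeta)\Big).$$
Since $\operatorname{Re}\frac{\zeta+z}{\zeta-z}=P_\zeta(z)$, we have $-\log|S_\nu|=U$, so $|S_\nu|\le1$ and $S_\nu(0)=e^{-\nu(\mathbb T)}$. For $\nu=\delta_1$ this is $\exp(-\frac{1+z}{1-z})$.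

**Definition (Carleson sets).** Let $E\subset\mathbb T$ be closed, let $\{\ell\}$ be the components of $\mathbb T\setminus E$, and let $|\ell|$ be arc length. The set $E$ is a Beurling–Carleson set if $\sum_\ell|\ell|\log(1/|\ell|)<\infty$. For $\alpha\in(0,1)$ it is an $\alpha$-Carleson set if $\sum_\ell|\ell|^\alpha<\infty$.

For an example take $E=\{1\}\cup\{e^{in^{-p}}:n\ge1\}$ with $p>0$. This is closed and countable, and apart from one arc of length $2\pi-1$ its complementary arcs have lengths $n^{-p}-(n+1)^{-p}$, comparable to $n^{-p-1}$. So $E$ is always a Beurling–Carleson set, and it is $\alpha$-Carleson exactly when $\alpha(p+1)>1$.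

All Carleson sets below are closed and Lebesgue-null ("null" for short). For a nonempty null set $E$ let $\rho_E(x)$ be the arc distance from $x$ to $E$. On a component $\ell$ the nearest point of $E$ is an endpoint of $\ell$, so for $0<q<1$
$$\int_\ell\rho_E^{-q}\,|dx|=2\int_0^{|\ell|/2}u^{-q}\,du=\frac{2^{q}}{1-q}\,|\ell|^{1-q},\qquad\text{and}\quad \int_{\mathbb T}\rho_E^{-q}\,dm<\infty\iff\sum_\ell|\ell|^{1-q}<\infty .\tag{2}$$
With $q=\gamma$: the $(1-\gamma)$-Carleson null sets are those to which the growth $y^{-\gamma}$ can be attached integrably at height $y=\rho_E$.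

The known model is the Korenblum–Roberts cyclicity theorem: in the Bergman space $A^2$ of analytic functions square-integrable with respect to $dA$, the function $S_\nu$ is cyclic if and only if $\nu(E)=0$ for every null Beurling–Carleson set $E$. The problem, taken from "Regular Functions in de Branges–Rovnyak Spaces" (https://malman.eu/website/pdfs/regHbSurvey.pdf), asks for the counterpart in $X_c$: is $S_\nu$ cyclic in $\mathcal P^2(\mathcal E_{\tilde\beta,c}\,dA)$ if and only if $\nu(E)=0$ for every null $(1-\tilde\beta)$-Carleson set $E$? The answer is no. The "if" half is true and the "only if" half is false.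

**Theorem 1.** (a) If $\nu(E)=0$ for every null $(1-\tilde\beta)$-Carleson set $E$, then $S_\nu$ is cyclic in $X_c$ for every $c>0$.
(b) There are a null $(1-\tilde\beta)$-Carleson set $E$ and a singular probability measure $\nu$ with $\nu(E)=1$ such that $S_\nu$ is cyclic in $X_c$ for every $c>0$.

**Theorem 2.** For a singular $\nu$ the following are equivalent: (i) $S_\nu$ is not cyclic in $X_c$ for some $c>0$; (ii) $S_\nu$ is not cyclic in $X_c$ for every $c>0$; (iii) there is a measure $0\neq\nu'\le\nu$ with $\int_{\mathbb T}K_{\nu'}^\beta\,dm<\infty$. In that case one can take $\nu'=\nu|_F$ with $F$ a null $(1-\tilde\beta)$-Carleson set.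

In (ii) the phrase means: for no $c>0$ is $S_\nu$ cyclic in $X_c$. Equivalently, $S_\nu$ is cyclic in $X_c$ for one, or for all, $c>0$ if and only if $\int K_{\nu'}^\beta\,dm=\infty$ for every $0\ne\nu'\le\nu$.

**Theorem 3.** For $s\ge0$ consider closed null sets $E$ with
$$\sum_\ell|\ell|^{1-\gamma}\Big(\log\frac{2\pi e}{|\ell|}\Big)^s<\infty.\tag{3}$$
(a) If $s>\gamma$ and $\nu(E)>0$ for some such $E$, then $S_\nu$ is not cyclic in $X_c$, for any $c>0$. In particular this holds if $\nu(E)>0$ for a null $\alpha$-Carleson set with $\alpha<1-\tilde\beta$.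
(b) If $s\le\gamma$, there are such an $E$ and a singular probability $\nu$ on $E$ with $S_\nu$ cyclic in every $X_c$.
(c) The exponent in Theorem 1(a) is optimal: for each $0<\alpha<1-\gamma$ there is $\nu\ne0$ vanishing on all null $\alpha$-Carleson sets with $S_\nu$ non-cyclic in every $X_c$.

Below, $C$ denotes constants that may change from line to line, and we use that the chord between two points at arc distance $u\le\pi$ has length between $\frac2\pi u$ and $u$.

## 3. Point evaluations, divisors and powers in $X_c$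

**Point evaluations.** For a polynomial $g$, $|g|^2$ is subharmonic. Average it over the disk of radius $y/2$ about $z$; on that disk $1-|w|\ge y/2$, so the weight is at least $e^{-c(y/2)^{-\gamma}}$. Hence
$$|g(z)|^2\le\frac{4}{\pi y^2}\,e^{c(y/2)^{-\gamma}}\,\|g\|_{X_c}^2 .\tag{4}$$
A sequence of polynomials that converges in $X_c$ therefore converges locally uniformly, so elements of $X_c$ are analytic and (4) holds for all of them.

**Bounded multipliers.** We have $\|g\|_{X_c}^2\le\int|g|^2dA\le\pi\|g\|_{H^2}^2$. Taylor polynomials converge in $H^2$, so $H^2\subset X_c$. If $g,\psi\in H^\infty$, take polynomials $p_k\to\psi$ in $H^2$; then $gp_k\to g\psi$ in $H^2$, hence in $X_c$, and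
$$g\psi\in[g].\tag{5}$$

**Divisors.** If $S_\nu$ is cyclic and $\nu'\le\nu$, then $S_{\nu'}$ is cyclic. Indeed $pS_\nu=(pS_{\nu-\nu'})S_{\nu'}\in[S_{\nu'}]$ by (5), for every polynomial $p$, so $X_c=[S_\nu]\subset[S_{\nu'}]$.

**Powers.** If $\theta=S_\nu$ is cyclic, so is $\theta^N=S_{N\nu}$ for every $N\ge1$. Take polynomials with $p_n\theta\to1$ in $X_c$. Since $|\theta|\le1$, multiplying by $\theta^k$ gives $p_n\theta^{k+1}\to\theta^k$, so $\theta^k\in[\theta^{k+1}]$. The space $[\theta^{k+1}]$ is invariant under multiplication by polynomials, so $[\theta^k]\subset[\theta^{k+1}]$. By induction $X_c=[\theta]\subset[\theta^N]$.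

## 4. Lipschitz domains that forbid cyclicity

The next lemma is the mechanism of every non-cyclicity proof here. It asks for a graph $y=h(\zeta)$ along which $NU$ is no larger than the growth the space allows anyway.

**Lemma 4.** Let $\theta=S_\nu$ be cyclic in $X_c$ and let $N\ge1$ be an integer. Let $h:\mathbb T\to[0,\frac12]$ be 1-Lipschitz for arc length, with $h>0$ a.e. and $\int h^{-\gamma}dm<\infty$. Suppose $NU(z)\le C_0y^{-\gamma}$ at every $z\in\mathbb D\setminus\{0\}$ with $y=h(z/|z|)>0$. Then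
$$N\nu(\mathbb T)\le C_1\int_{\mathbb T}h^{-\gamma}\,dm,$$
where $C_1$ depends only on $c,\gamma,C_0$.

**Step 1: a growth bound uniform in $N$.** The purpose is a bound for approximants that does not see $N$. By Section 3, $\theta^N$ is cyclic, so there are polynomials $p_n$ (depending on $N$) with $p_n\theta^N\to1$ in $X_c$. For large $n$ we have $\|p_n\theta^N\|_{X_c}\le1+\sqrt\pi$, and (4) gives
$$\log|p_n\theta^N|\le\tfrac12\log\tfrac4\pi+\log\tfrac1y+\tfrac c2\,2^\gamma y^{-\gamma}+\log(1+\sqrt\pi)\le C_2\,y^{-\gamma}\quad\text{on }\mathbb D,\tag{6}$$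
because $y^{-\gamma}\ge1$ and $\log\frac1y\le\frac1\gamma y^{-\gamma}$. Here $C_2$ depends only on $c$ and $\gamma$.

**Step 2: the domain.** We describe the boundary on which (6) will be used. Let
$$\Omega=\{0\}\cup\{z\in\mathbb D\setminus\{0\}:\ 1-|z|>h(z/|z|)\}.$$
It contains $\{|z|<\frac12\}$, and it is open since $h$ is continuous. Put $Z=\{h=0\}$, a compact null set. If $\zeta\in\mathbb T$ and $h(\zeta)>0$, points of $\mathbb D$ near $\zeta$ have $1-|z|<h(z/|z|)$, so they are not in $\Omega$; hence $\partial\Omega\cap\mathbb T\subset Z$. On $\partial\Omega\cap\mathbb D$ we have $y=h(z/|z|)$, and $y>0$ since $z\in\mathbb D$.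

**Step 3: a harmonic majorant of $y^{-\gamma}$ on the graph.** We want a function harmonic in all of $\mathbb D$ whose value at $0$ is $\int h^{-\gamma}dm$. Let $V=P[h^{-\gamma}]$ be the Poisson integral. Take $z\in\partial\Omega\cap\mathbb D$, $\zeta=z/|z|$, so $y=h(\zeta)\le\frac12$. For $\zeta'$ at arc distance at most $y$ from $\zeta$ the Lipschitz condition gives $h(\zeta')\le2y$, and $|\zeta'-z|\le|\zeta'-\zeta|+y\le2y$, so $P_{\zeta'}(z)\ge y/(4y^2)=\frac1{4y}$. This arc has $m$-measure $2y/2\pi=y/\pi$. Therefore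
$$V(z)\ge\frac y\pi\cdot\frac1{4y}\,(2y)^{-\gamma}=\frac1{4\pi}(2y)^{-\gamma}.$$
Combining with (6) and the hypothesis on $NU$, on $\partial\Omega\cap\mathbb D$ we get
$$\log|p_n|=\log|p_n\theta^N|+NU\le(C_2+C_0)\,y^{-\gamma}\le C_1V,\qquad C_1=4\pi\,2^\gamma(C_2+C_0).$$

**Step 4: the maximum principle, ignoring $Z$.** We pass from the boundary to the origin. The function $s=\log|p_n|-C_1V$ is subharmonic in $\mathbb D$, bounded above because $p_n$ is bounded and $V\ge0$, and $\limsup s\le0$ at points of $\partial\Omega\cap\mathbb D$ by upper semicontinuity. The rest of $\partial\Omega$ lies in the null set $Z$. Choose open sets $O_k\supset Z$ with $m(O_k)\le2^{-k}$, $k\ge1$, and put $W=P[\sum_k1_{O_k}]$. Then $W\ge0$ is harmonic and $W(0)\le1$. At a point of $Z$ each $1_{O_k}$ is continuous with value $1$, so $\liminf W\ge k_0$ there for every $k_0$; thus $W(z)\to\infty$ as $z\to Z$. For $\eta>0$ the function $s-\eta W$ has $\limsup\le0$ at every point of $\partial\Omega$, so $s\le\eta W$ in $\Omega$. Let $\eta\to0$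 at the point $0$: $s(0)\le0$, that is,
$$\log|p_n(0)|\le C_1V(0)=C_1\int h^{-\gamma}\,dm .$$

**Step 5: read off the value at the origin.** Since $p_n(0)\theta(0)^N\to1$ and $\theta(0)^N=e^{-N\nu(\mathbb T)}$, we have $\log|p_n(0)|\to N\nu(\mathbb T)$. Let $n\to\infty$. $\square$

**The point mass by hand, and a little more.** Let $E$ be a nonempty null closed set, $\nu\ne0$ carried by $E$, and take
$$h=N^{-1/(1+\gamma)}\rho_E^{\,2/(1+\gamma)} .$$
The derivative of $u^{2/(1+\gamma)}$ on $[0,\pi]$ is at most $2\pi$, and $h\le\pi^2N^{-1/(1+\gamma)}$, so for large $N$ the function $h$ is 1-Lipschitz and at most $\frac12$. Let $\zeta=z/|z|$ and $y=h(\zeta)>0$. For $t\in E$ we have $|\zeta-t|\le y+|z-t|\le2|z-t|$, so $|z-t|\ge\frac12\cdot\frac2\pi\rho_E(\zeta)=\rho_E(\zeta)/\pi$. Since $\rho_E(\zeta)^2=Ny^{1+\gamma}$,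
$$NU(z)\le N\cdot2y\cdot\frac{\pi^2\nu(\mathbb T)}{\rho_E(\zeta)^2}=2\pi^2\nu(\mathbb T)\,y^{-\gamma}.$$
If $S_\nu$ were cyclic and $\int\rho_E^{-2\beta}dm<\infty$, Lemma 4 would give $N\nu(\mathbb T)\le C_1N^{\beta}\int\rho_E^{-2\beta}\,dm$ for all large $N$, with $C_1$ independent of $N$. This is impossible as $\beta<1$. By (2), the finiteness means that $E$ is a $(1-2\beta)$-Carleson set. For $E=\{1\}$ it is clear, and so $\exp(-\frac{1+z}{1-z})$ is not cyclic in any $X_c$.

**What this does not reach.** By (1), $1-2\beta=\frac{1-\gamma}{1+\gamma}<1-\gamma$, so we have not touched the class in the question. To reach it with this method one would like to use $h$ comparable to $\rho_E$, since $\int\rho_E^{-\gamma}dm<\infty$ is exactly the $(1-\gamma)$-Carleson condition. The Lipschitz requirement is then no problem; what may fail is $NU\le C_0y^{-\gamma}$. Section 7 exhibits a measure on a $(1-\gamma)$-Carleson set for which $U/y^{-\gamma}$ is unbounded along $y=\rho_E$. On the other hand, the choice of $h$ just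 made used the bound $K_\nu\le C\nu(\mathbb T)\rho_E^{-2}$, which pretends that the whole mass sits at the point of $E$ nearest to $x$. Keeping $K_\nu$ itself avoids both losses.

## 5. A test for cyclicity and the measure produced by its failure

We now go the other way and extract information from non-cyclicity. For $f\in C(\mathbb T)$ write $Pf(z)=\int fP_\zeta(z)\,dm(\zeta)$.

**Lemma 5.** Suppose that for every $\varepsilon>0$ there is a real $f\in C(\mathbb T)$ with $Pf\le U+\varepsilon y^{-\gamma}$ on $\mathbb D$ and $\int f\,dm\ge\nu(\mathbb T)-\varepsilon$. Then $S_\nu$ is cyclic in every $X_c$.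

**Proof.** The function $f$ lets us nearly invert $S_\nu$ by a bounded function. Fix $c$, take $\varepsilon_k\to0$ with $\varepsilon_k\le c/2$, corresponding $f_k$, and put $h_k=\exp\int\frac{\zeta+z}{\zeta-z}f_k\,dm$. Since $|h_k|=e^{Pf_k}$, $h_k\in H^\infty$, and by (5) $F_k=h_kS_\nu\in[S_\nu]$. Now $\log|F_k|=Pf_k-U\le\varepsilon_ky^{-\gamma}$, so
$$\|F_k\|_{X_c}^2\le\int e^{(2\varepsilon_k-c)y^{-\gamma}}dA\le\pi .$$
Also $F_k(0)=\exp(\int f_k\,dm-\nu(\mathbb T))$ lies in $[e^{-\varepsilon_k},e^{\varepsilon_k}]$: the lower bound is the assumption on $\int f_k\,dm$, and the upper one is the inequality $Pf_k-U\le\varepsilon_ky^{-\gamma}$ at $z=0$. A subsequence converges weakly in $X_c$ to some $G$. The closed subspace $[S_\nu]$ is weakly closed, so $G\in[S_\nu]$. Point evaluations are bounded, so the convergence is pointwise; hence $|G|\le1$ and $G(0)=1$. By the maximum principle $G\equiv1$. Thus $1\in[S_\nu]$, and as $[S_\nu]$ is invariant under multiplication by $z$, it contains all polynomials. $\square$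

**Lemma 6.** If $S_\nu$ is not cyclic in some $X_c$, there are $\varepsilon>0$ and a probability measure $\mu$ on $\mathbb D$ with
$$\int Pf\,d\mu=\int f\,dm\ \ (f\in C(\mathbb T)),\qquad\int y^{-\gamma}\,d\mu<\infty,\qquad\int U\,d\mu\le\nu(\mathbb T)-\varepsilon .$$

**Step 1: set up a separation problem.** We turn the failure of the test into two disjoint convex sets. By Lemma 5 there is $\varepsilon>0$ for which no real $f\in C(\mathbb T)$ satisfies both $\int f\,dm\ge\nu(\mathbb T)-\varepsilon$ and $Pf\le w:=U+\varepsilon y^{-\gamma}$. Let $Y$ be the Banach space of real continuous $\varphi$ on $\mathbb D$ with $y^\gamma\varphi\to0$ as $|z|\to1$, normed by $\sup|y^\gamma\varphi|$. The map $\varphi\mapsto y^\gamma\varphi$ is an isometry onto $C_0(\mathbb D)$, so by the Riesz theorem the dual of $Y$ consists of the real measures $\lambda$ on $\mathbb D$ with $\int y^{-\gamma}d|\lambda|<\infty$, acting by $\lambda(\varphi)=\int\varphi\,d\lambda$. Let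
$$\mathcal A=\Big\{Pf:\ f\in C(\mathbb T)\text{ real},\ \int f\,dm\ge\nu(\mathbb T)-\varepsilon\Big\},\qquad\mathcal B=\{\varphi\in Y:\ \varphi<w\text{ on }\mathbb D\}.$$
Each $Pf$ is bounded, so $\mathcal A\subset Y$. Both sets are convex, $\mathcal A\ne\emptyset$, $0\in\mathcal B$ since $w>0$, and $\mathcal A\cap\mathcal B=\emptyset$ by the choice of $\varepsilon$. Moreover $\mathcal B$ is open: for $\varphi\in\mathcal B$ the function $y^\gamma(w-\varphi)$ is continuous and positive, and it is at least $\varepsilon-y^\gamma\varphi\ge\varepsilon/2$ near $\mathbb T$, so it is bounded below by some $\delta>0$; then the ball of radius $\delta$ about $\varphi$ lies in $\mathcal B$.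

**Step 2: separate and read off the properties of the functional.** By the Hahn–Banach theorem there are $\lambda\ne0$ in $Y^*$ and $a\in\mathbb R$ with $\lambda(\varphi)<a\le\lambda(\psi)$ for $\varphi\in\mathcal B$, $\psi\in\mathcal A$.

* *Positivity.* For $0\le\varphi\in C_c(\mathbb D)$ and $t>0$ we have $-t\varphi\in\mathcal B$, so $-t\lambda(\varphi)<a$ for all $t>0$, and $\lambda(\varphi)\ge0$. Thus $\lambda$ is a positive measure, with $0<\lambda(\mathbb D)\le\int y^{-\gamma}d\lambda<\infty$.
* *The bound from $\mathcal B$.* Take continuous compactly supported cut-offs $0\le\chi_k\le1$, $\chi_k\uparrow1$. Then $(1-\frac1k)\chi_kw\in\mathcal B$, and monotone convergence gives $\int w\,d\lambda\le a$.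
* *The bound from $\mathcal A$.* Let $g\in C(\mathbb T)$ be real with $\int g\,dm=0$. For every $t\in\mathbb R$, $P(\nu(\mathbb T)-\varepsilon+tg)\in\mathcal A$, so $a\le\lambda(\mathbb D)(\nu(\mathbb T)-\varepsilon)+t\int Pg\,d\lambda$. Hence $\int Pg\,d\lambda=0$ and $a\le\lambda(\mathbb D)(\nu(\mathbb T)-\varepsilon)$.

**Step 3: normalize.** Put $\mu=\lambda/\lambda(\mathbb D)$. Writing $f=\int f\,dm+g$ we get $\int Pf\,d\mu=\int f\,dm$, and $\int U\,d\mu\le\int w\,d\mu\le a/\lambda(\mathbb D)\le\nu(\mathbb T)-\varepsilon$. $\square$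

Note what $\mu$ says: a representing measure for $0$ on continuous boundary data fails to represent $0$ for the singular datum $\nu$, and it has little mass near $\mathbb T$. The next section locates where on $\mathbb T$ the failure happens.

## 6. The set where $\int P_\zeta\,d\mu$ drops below one

**Proposition 7.** If $S_\nu$ is not cyclic in some $X_c$, there is a closed null set $F$ with $\nu(F)>0$ such that
$$\text{(A)}\ \ \sum_\ell|\ell|^{1-\gamma}<\infty\ \text{ over the components }\ell\text{ of }\mathbb T\setminus F,\qquad\text{(B)}\ \ \int_{\mathbb T}K_{\nu|_F}^\beta\,dm<\infty .$$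

**Step 1: find $F$.** Take $\mu,\varepsilon$ from Lemma 6 and put $B(\zeta)=\int P_\zeta\,d\mu$. By Fatou $B$ is lower semicontinuous. By Fubini $\int fB\,dm=\int Pf\,d\mu=\int f\,dm$ for all $f\in C(\mathbb T)$, so $B=1$ $m$-a.e.; and $\int B\,d\nu=\int U\,d\mu\le\nu(\mathbb T)-\varepsilon$. So $\nu$ must charge points where $B<1$, although these are $m$-negligible. Since $\int U\,d\mu\ge0$, we have $\varepsilon\le\nu(\mathbb T)$; put $\kappa=\varepsilon/(2\nu(\mathbb T))\in(0,\frac12]$ and
$$F=\{\zeta\in\mathbb T:\ B(\zeta)\le1-\kappa\}.$$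
By lower semicontinuity $F$ is closed, and it is null. Off $F$ we have $1-B<\kappa$, so $\int_F(1-B)\,d\nu\ge\varepsilon-\kappa\nu(\mathbb T)=\varepsilon/2$. As $1-B\le1$, $\nu(F)\ge\varepsilon/2$.

**Step 2: near almost every $x$, $\mu$ has mass at distance comparable to $\operatorname{dist}(x,F)$.** The reason is that $B$ jumps from at most $1-\kappa$ at the nearest point of $F$ to $1$ at $x$, and distant mass cannot tell the two points apart. Let $d(x)=\operatorname{dist}(x,F)$ (Euclidean), and choose $A=A(\kappa)$ with $(1+\frac1A)^2(1-\kappa)\le1-\frac\kappa2$. Let $x\notin F$ with $B(x)=1$, which is a.e. $x$, and let $\zeta_0\in F$ with $|x-\zeta_0|=d(x)$. If $|z-x|\ge Ad(x)$, then $|z-\zeta_0|\le|z-x|+d(x)\le(1+\frac1A)|z-x|$, so $P_x(z)\le(1+\frac1A)^2P_{\zeta_0}(z)$. Hence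
$$\int_{|z-x|\ge Ad(x)}P_x\,d\mu\le\Big(1+\frac1A\Big)^2B(\zeta_0)\le1-\frac\kappa2,\qquad\text{so}\qquad\int_{|z-x|<Ad(x)}P_x(z)\,d\mu(z)\ge\frac\kappa2\quad\text{for a.e. }x .$$

**Step 3: a transfer inequality from $\mathbb T$ to $\mathbb D$.** We convert Step 2 into a device for bounding integrals over $\mathbb T$ by integrals against $\mu$. Let $R=\{(x,z):|z-x|<Ad(x)\}$. If Borel functions $\Phi\ge0$ on $\mathbb T$ and $\Psi\ge0$ on $\mathbb D$ satisfy $\Phi(x)\le\Psi(z)$ for $(x,z)\in R$, then
$$\frac\kappa2\int\Phi\,dm\le\iint_RP_x(z)\Phi(x)\,d\mu(z)\,dm(x)\le\int\Psi(z)\int P_x(z)\,dm(x)\,d\mu(z)=\int\Psi\,d\mu .\tag{7}$$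

**Step 4: (A).** We apply (7) to a power of the distance. On $R$, $y\le|z-x|<Ad(x)$, so $d(x)^{-\gamma}\le A^\gamma y^{-\gamma}$, and (7) gives $\int d^{-\gamma}dm\le\frac2\kappa A^\gamma\int y^{-\gamma}d\mu<\infty$. On a component $\ell$ of $\mathbb T\setminus F$ we have $d\le|\ell|/2$, so $\int_\ell d^{-\gamma}|dx|\ge|\ell|(|\ell|/2)^{-\gamma}=2^\gamma|\ell|^{1-\gamma}$. Summing over $\ell$ proves (A).

**Step 5: (B).** We apply (7) to the kernel. Let $(x,z)\in R$ and $t\in F$. Then $|x-t|\ge d(x)>|z-x|/A$, so $|z-t|\le|z-x|+|x-t|\le(A+1)|x-t|$. Hence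
$$K_{\nu|_F}(x)\le(A+1)^2\int_F\frac{d\nu(t)}{|z-t|^2}\le(A+1)^2\,\frac{U(z)}y ,$$
the last step because $P_t(z)\ge y|z-t|^{-2}$. By (1), $y^{-\beta}=(y^{-\gamma})^{1-\beta}$, and $a^\beta b^{1-\beta}\le a+b$, so
$$K_{\nu|_F}(x)^\beta\le(A+1)^{2\beta}U(z)^\beta(y^{-\gamma})^{1-\beta}\le(A+1)^{2\beta}\big(U(z)+y^{-\gamma}\big).$$
The right side is $\mu$-integrable by Lemma 6, so (7) gives (B). $\square$

**Proof of Theorem 1(a).** If $S_\nu$ is non-cyclic in some $X_c$, Proposition 7(A) gives a null $(1-\gamma)$-Carleson set $F$ with $\nu(F)>0$. $\square$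

Conclusion (B) is where the question is decided: non-cyclicity forces more than a charged Carleson set.

## 7. A Cantor set on which every part of the natural measure has $\int K^\beta\,dm=\infty$

We look for a $(1-\gamma)$-Carleson Cantor set whose natural measure violates (B). If there are $2^{k-1}$ gaps of length $g_k$ at stage $k$, the Carleson condition is $\sum_k2^kg_k^{1-\gamma}<\infty$. On a gap of stage $k$, mass $2^{-k}$ sits at distance about $g_k$, so $K$ is at least about $2^{-k}g_k^{-2}$ and stage $k$ contributes about $2^kg_k(2^{-k}g_k^{-2})^\beta=(2^kg_k^{1-\gamma})^{1-\beta}$ to $\int K^\beta dm$, by (1). So with $a_k=2^kg_k^{1-\gamma}$ we want $\sum a_k<\infty$ and $\sum a_k^{1-\beta}=\infty$. Already $a_k=k^{-(1+\gamma)}$ does this, since $1-\beta=\frac1{1+\gamma}$. A logarithmic factor makes $\sum a_kk^\gamma$ converge as well, which is what Theorem 3(b) needs.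

**Step 1: choose the lengths.** We fix the numbers and check that they fit together. For $k\ge1$ let
$$a_k=\big((k+2)\log(k+2)\big)^{-(1+\gamma)} .$$
Then
$$\sum_ka_kk^\gamma\le\sum_k\frac1{(k+2)(\log(k+2))^{1+\gamma}}<\infty,\qquad\sum_ka_k^{1-\beta}=\sum_k\frac1{(k+2)\log(k+2)}=\infty .\tag{8}$$
Put $g_k=A(2^{-k}a_k)^{1/(1-\gamma)}$ and $\delta_k=\sum_{i>k}2^{i-k-1}g_i$ for $k\ge0$. Since $a_k$ decreases, $2g_{k+1}\le2^{1-1/(1-\gamma)}g_k=2^{-\gamma/(1-\gamma)}g_k$. So the series for $\delta_k$ is dominated by a geometric one and $\delta_k\le Cg_{k+1}\le Cg_k$. Choose the constant $A$ so that $\delta_0=1$. Directly from the definition, $\delta_{k-1}=2\delta_k+g_k$.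

**Step 2: build $E$ and $\nu$.** Start with a closed arc of length $\delta_0=1$. At step $k\ge1$ remove from each of the $2^{k-1}$ closed arcs of length $\delta_{k-1}$ its open middle arc of length $g_k$; this leaves $2^k$ closed arcs of length $\delta_k$, the arcs of generation $k$. Let $E$ be the resulting Cantor set. It is null because $2^k\delta_k=\sum_{i>k}2^{i-1}g_i$ is (after the first terms) the tail of a convergent series, hence tends to $0$. Let $\nu$ be the probability measure on $E$ giving mass $2^{-k}$ to each arc of generation $k$. It is singular, since $\nu(E)=1$ and $m(E)=0$.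

**Step 3: $E$ satisfies (3) for all $s\in[0,\gamma]$.** This puts $E$ in the class of the question. The components of $\mathbb T\setminus E$ are one arc of length $2\pi-1$ and, for each $k\ge1$, $2^{k-1}$ arcs of length $g_k$. We have $\log\frac{2\pi e}{g_k}\le Ck$, because $\log\frac1{g_k}=-\log A+\frac{1}{1-\gamma}\big(k\log2+(1+\gamma)\log((k+2)\log(k+2))\big)$. So
$$\sum_\ell|\ell|^{1-\gamma}\Big(\log\frac{2\pi e}{|\ell|}\Big)^\gamma\le C+C\sum_k2^kg_k^{1-\gamma}k^\gamma\le C+C\sum_ka_kk^\gamma<\infty .$$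
Since $|\ell|\le2\pi$, the logarithm is at least $1$, so (3) holds for every $s\le\gamma$ too. With $s=0$: $E$ is a null $(1-\gamma)$-Carleson set.

**Proposition 8.** For this $\nu$, $\int_{\mathbb T}K_{\nu'}^\beta\,dm=\infty$ for every $0\ne\nu'\le\nu$.

**Proof.** The point is that a fixed share of the arcs of each generation must carry a fixed share of their mass. Let $\eta=\nu'(\mathbb T)>0$. Call a generation-$k$ arc $J$ rich if $\nu'(J)\ge\frac\eta22^{-k}$. The arcs that are not rich carry together at most $\eta/2$ of $\nu'$, so the rich ones carry at least $\eta/2$; since $\nu'(J)\le\nu(J)=2^{-k}$, at least $\frac\eta22^k$ arcs of generation $k$ are rich. Each parent arc of generation $k-1$ has two children and one gap of length $g_k$ between them, so at least $\frac\eta42^k$ such gaps are adjacent, inside their parent, to a rich $J$. For $x$ in such a gap and $t\in J$ we have $|x-t|\le g_k+\delta_k\le Cg_k$, so $K_{\nu'}(x)\ge\nu'(J)(Cg_k)^{-2}\ge c_\eta2^{-k}g_k^{-2}$ with $c_\eta>0$. All gaps are disjoint,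 so by (1) and (8)
$$\int K_{\nu'}^\beta\,dm\ge\sum_k\frac\eta42^k\cdot\frac{g_k}{2\pi}\,\big(c_\eta2^{-k}g_k^{-2}\big)^\beta=c_\eta'\sum_k2^{k(1-\beta)}g_k^{1-2\beta}=c_\eta'\sum_k\big(2^kg_k^{1-\gamma}\big)^{1-\beta}=c_\eta''\sum_ka_k^{1-\beta}=\infty .\ \square$$

**Proof of Theorem 1(b) and Theorem 3(b).** If $S_\nu$ were non-cyclic in some $X_c$, Proposition 7 would give $F$ with $0\ne\nu|_F\le\nu$ and $\int K_{\nu|_F}^\beta\,dm<\infty$, contrary to Proposition 8. So $S_\nu$ is cyclic in every $X_c$, although $\nu(E)=1$, $E$ is a null $(1-\tilde\beta)$-Carleson set, and $E$ satisfies (3) for every $s\in[0,\gamma]$. The equivalence asked about is false. $\square$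

**Where the distance function of Section 4 fails.** Take $z$ above the midpoint $\zeta$ of a gap of stage $k\ge2$, at height $y=\rho_E(\zeta)=g_k/2$. For $t$ in a neighboring generation-$k$ arc, $|z-t|\le Cg_k$, so $P_t(z)\ge c/g_k$ and $U(z)\ge c2^{-k}/g_k$. Compared with $y^{-\gamma}=(g_k/2)^{-\gamma}$, the ratio is at least a constant times $2^{-k}g_k^{-(1-\gamma)}=A^{-(1-\gamma)}/a_k$, which tends to $\infty$. So no bound $NU\le C_0y^{-\gamma}$ holds along $y=\rho_E$, not even for $N=1$.

## 8. Stopping arcs and tents: $\int K_\nu^\beta\,dm<\infty$ excludes cyclicity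

**Proposition 9.** If $\nu\neq0$ is singular and $\int K_\nu^\beta\,dm<\infty$, then $S_\nu$ is not cyclic in $X_c$, for any $c>0$.

Write $K=K_\nu$. In view of Lemma 4 and Section 1, the first choice is $h=T=(NK)^{-1/(1+\gamma)}$. Two of the requirements hold: $\int T^{-\gamma}dm=N^\beta\int K^\beta dm$, and at $z$ with $y=T(z/|z|)>0$ we have $NU\le8NyK(z/|z|)=8y^{-\gamma}$ by Section 1. What fails is regularity, and a smaller Lipschitz function does not help in general. Take $\nu=\sum_jm_j\delta_{t_j}$ with $\{t_j\}$ dense in $\mathbb T$ and $m_j>0$, $\sum_jm_j^\beta<\infty$, $\sum_j m_j<\infty$. As $\beta<1$, $K^\beta\le\sum_jm_j^\beta|x-t_j|^{-2\beta}$, so $\int K^\beta dm<\infty$; but $T(t_j)=0$ for all $j$, and a continuous $h$ with $0\le h\le T$ vanishes identically. So $h$ must exceed $T$ at some points. The proof lets one point $x_0$ of an arc $Q$ with $T(x_0)\ge|Q|$ control the far part of $\nu$ for the whole arc, and puts over $Q$ a tent whose two feet are chosen so that the near part of $\nu$ is under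 control there.

**Proof.** Suppose $S_\nu$ is cyclic in $X_c$, and let $N$ be a large integer. The constants $C,C_0$ do not depend on $N$.

**Step 1: stopping arcs.** We discretize $T$ at the scale where it is comparable to arc length. Since $K<\infty$ a.e., $T>0$ a.e. Since $|x-t|\le2$, $K\ge\nu(\mathbb T)/4$, so for large $N$ we have $T<2\pi/16$ everywhere. Consider the dyadic half-open arcs $Q$ of lengths $2\pi2^{-i}$, $i\ge4$. Call $Q$ good if some $x_0\in Q$ has $T(x_0)\ge|Q|$, that is,
$$NK(x_0)\le|Q|^{-1-\gamma}.\tag{9}$$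
Arcs with $i=4$ are not good. Let $\{Q_j\}$ be the maximal good arcs. They are disjoint and $|Q_j|\le2\pi/32$. If $T(x)>0$, every dyadic arc containing $x$ of length at most $T(x)$ is good, so $x$ lies in some $Q_j$; thus the $Q_j$ cover almost all of $\mathbb T$. The parent of $Q_j$ is not good, so $T<2|Q_j|$ on $Q_j$, and
$$\sum_jm(Q_j)|Q_j|^{-\gamma}\le2^\gamma\int T^{-\gamma}\,dm=2^\gamma N^\beta\int K^\beta\,dm .\tag{10}$$

**Step 2: tents with good feet.** Over each $Q=Q_j$ we choose an interval somewhat larger than $Q$ at whose endpoints the nearby mass does not concentrate. Let $3Q,7Q$ be the concentric enlargements (note $7\cdot2\pi/32<2\pi$), $Q^\pm$ the two arcs of length $|Q|$ adjacent to $Q$, and $\sigma=\nu|_{7Q}$. Let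
$$M\sigma(x)=\sup_{r>0}\frac{\sigma(\{\zeta:|\zeta-x|<r\})}r .$$
The weak-type $(1,1)$ inequality says that the set $\{M\sigma>\tau\}$ has length at most $C_w\sigma(\mathbb T)/\tau$ for $\tau>0$, with an absolute constant $C_w$. With $\tau=4C_w\sigma(\mathbb T)/|Q|$ (if $\sigma\ne0$) this length is at most $|Q|/4$, less than the length $|Q|/2$ of the outer half of $Q^+$ or $Q^-$ (the half away from $Q$). So there are points $x^\pm$ in the outer halves of $Q^\pm$ with
$$M\sigma(x^\pm)\le\frac{C\sigma(\mathbb T)}{|Q|};$$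
if $\sigma=0$ any points will do. Let $I_j'=(x^-,x^+)$, the open arc containing $Q$, so $I_j'\subset3Q$. Let $h_j(\zeta)$ be the arc distance from $\zeta$ to $\partial I_j'$ for $\zeta\in I_j'$, and $0$ otherwise. Then $h_j$ is 1-Lipschitz for arc length, $h_j\le\frac32|Q_j|$, and $h_j\ge\frac12|Q_j|$ on $Q_j$.

**Step 3: the claim that $NU\le C_0y^{-\gamma}$ on each tent.** Precisely: if $z\in\mathbb D\setminus\{0\}$, $\zeta=z/|z|\in I_j'$ and $y=h_j(\zeta)$, then $NU(z)\le C_0y^{-\gamma}$, where $C_0$ depends only on $\gamma$. Write $Q=Q_j$ and let $x_0\in Q$ be as in (9). This is the hypothesis that Lemma 4 needs. We split $\nu$ at $7Q$.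

*The part outside $7Q$.* Let $t\notin7Q$. As $\zeta\in3Q$, the arc distance from $\zeta$ to $t$ is at least $2|Q|$, so $|\zeta-t|\ge\frac4\pi|Q|$. Since $|\zeta-t|\le y+|z-t|\le2|z-t|$, we get $|z-t|\ge\frac2\pi|Q|$. Moreover $|x_0-\zeta|\le2|Q|$ and $y\le\frac32|Q|$, so
$$|x_0-t|\le|x_0-\zeta|+y+|z-t|\le\tfrac72|Q|+|z-t|\le\big(\tfrac72\cdot\tfrac\pi2+1\big)|z-t|\le7|z-t| .$$
So this part of $\nu$ contributes to $U(z)$ at most $2y\cdot49K(x_0)\le147\,|Q|K(x_0)$.

*The part $\sigma$.* Let $x\in\{x^-,x^+\}$ be the endpoint of $I_j'$ nearest to $\zeta$; its arc distance to $\zeta$ is $h_j(\zeta)=y$. So $|z-x|\le|z-\zeta|+|\zeta-x|\le2y$, and $|x-t|\le2y+|z-t|\le3|z-t|$ for all $t\in\mathbb T$. Hence $P_t(z)\le2y\min(y^{-2},9|x-t|^{-2})$. We sum over $\{|x-t|<y\}$ and the annuli $\{2^iy\le|x-t|<2^{i+1}y\}$, $i\ge0$: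
$$\int P_t(z)\,d\sigma(t)\le2y\cdot y^{-2}\cdot yM\sigma(x)+\sum_{i\ge0}18y\,(2^iy)^{-2}\,2^{i+1}y\,M\sigma(x)=(2+72)M\sigma(x)\le\frac{C\sigma(\mathbb T)}{|Q|} .$$
For $t\in7Q$ we have $|x_0-t|\le4|Q|$, so $K(x_0)\ge\sigma(\mathbb T)/(16|Q|^2)$, that is, $\sigma(\mathbb T)\le16|Q|^2K(x_0)$. So this part contributes at most $C|Q|K(x_0)$.

*Together*, using (9) and then $y\le\frac32|Q|$,
$$U(z)\le C|Q|K(x_0)\le CN^{-1}|Q|^{-\gamma}\le C_0N^{-1}y^{-\gamma} .$$

**Step 4: one function $h$ for Lemma 4.** We glue the tents. Let $h=\sup_jh_j$. It is 1-Lipschitz for arc length, $h\le\frac32\cdot\frac{2\pi}{32}<\frac12$, and $h\ge\frac12|Q_j|$ on $Q_j$. So $h>0$ a.e., and by (10)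
$$\int h^{-\gamma}\,dm\le2^\gamma\sum_jm(Q_j)|Q_j|^{-\gamma}\le4^\gamma N^\beta\int K^\beta\,dm<\infty .\tag{11}$$
If $h(\zeta)>0$, the supremum is attained: only those $j$ with $\frac32|Q_j|\ge h(\zeta)/2$ can have $h_j(\zeta)\ge h(\zeta)/2$, and since the $Q_j$ are disjoint there are finitely many of them. So for $z\in\mathbb D\setminus\{0\}$ with $\zeta=z/|z|$ and $y=h(\zeta)>0$ there is $j$ with $y=h_j(\zeta)$, $\zeta\in I_j'$, and Step 3 gives $NU(z)\le C_0y^{-\gamma}$.

**Step 5: contradiction.** Lemma 4 and (11) give, for all large $N$,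
$$N\nu(\mathbb T)\le C_1\int h^{-\gamma}\,dm\le4^\gamma C_1N^\beta\int K^\beta\,dm$$
with $C_1$ independent of $N$. Since $\beta<1$ and $\nu\ne0$, this is false for large $N$. $\square$

**Proof of Theorem 2.** (ii)$\Rightarrow$(i) is trivial. (i)$\Rightarrow$(iii) is Proposition 7: take $\nu'=\nu|_F$, where $F$ is a null $(1-\gamma)$-Carleson set by (A); this is also the last sentence of the theorem. For (iii)$\Rightarrow$(ii), let $0\neq\nu'\le\nu$ with $\int K_{\nu'}^\beta\,dm<\infty$, and let $c>0$. By Proposition 9 $S_{\nu'}$ is not cyclic in $X_c$. If $S_\nu$ were cyclic in $X_c$, its divisor $S_{\nu'}$ would be too, by Section 3. So $S_\nu$ is not cyclic in $X_c$. $\square$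

The submeasure in (iii) cannot be replaced by $\nu$ itself. If $\nu_0$ is the measure of Section 7 and $\nu=\nu_0+\delta_1$, then $\int K_\nu^\beta\,dm\ge\int K_{\nu_0}^\beta\,dm=\infty$, yet $\nu'=\delta_1$ satisfies (iii) and $S_\nu$ is not cyclic.

## 9. How far the Carleson condition must be strengthened

**Proof of Theorem 3(a).** Let $E$ satisfy (3) with $s>\gamma$ and $\nu(E)>0$. By Theorem 2 it suffices to show $\int K_{\nu|_E}^\beta\,dm<\infty$. So we replace $\nu$ by $\nu|_E$ and assume that $\nu\ne0$ is carried by $E$. In Section 4 the bound $K_\nu\le C\nu(\mathbb T)\rho_E^{-2}$ led only to the exponent $1-2\beta$; now we keep track of how much mass sits at each scale.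

**Step 1: decompose $K_\nu$ by scales.** This replaces the crude bound. Let $R_j=\pi2^{-j}$, $j\ge0$, let $B(x,R)$ be the closed arc of points at arc distance at most $R$ from $x$, and let $E_j$ be the set of points at arc distance at most $R_j$ from $E$. If the arc distance of $x,t$ lies in $(R_{j+1},R_j]$, then $|x-t|\ge\frac2\pi R_{j+1}=2^{-j}$. If $x\notin E$, every $t\in E$ is at an arc distance in exactly one of these intervals, and then $x\in E_j$. So for $x\notin E$, and using $(u+v)^\beta\le u^\beta+v^\beta$,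
$$K_\nu(x)\le\sum_{j:\,x\in E_j}4^j\nu(B(x,R_j)),\qquad K_\nu(x)^\beta\le\sum_{j:\,x\in E_j}4^{j\beta}\nu(B(x,R_j))^\beta .$$

**Step 2: integrate.** We use that balls of radius $R_j$ contain on average little mass. By Fubini $\int\nu(B(x,R_j))\,dm(x)=\int m(B(t,R_j))\,d\nu(t)=2^{-j}\nu(\mathbb T)$. Hölder's inequality on $E_j$ gives $\int_{E_j}\nu(B(x,R_j))^\beta dm\le(2^{-j}\nu(\mathbb T))^\beta m(E_j)^{1-\beta}$. Since $E$ is null and $\gamma(1-\beta)=\beta$,
$$\int K_\nu^\beta\,dm\le\nu(\mathbb T)^\beta\sum_j4^{j\beta}2^{-j\beta}m(E_j)^{1-\beta}=\nu(\mathbb T)^\beta\sum_jb_j^{1-\beta},\qquad b_j=2^{j\gamma}m(E_j).$$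

**Step 3: what (3) says about $b_j$.** We show that $\sum_jb_j(j+1)^s<\infty$. A point of $E_j\setminus E$ lies in some component $\ell$ and within $R_j$ of an endpoint of $\ell$, so, $E$ being null, $m(E_j)\le\frac1{2\pi}\sum_\ell\min(|\ell|,2R_j)\le C\sum_\ell\min(|\ell|,2^{-j})$. Hence
$$\sum_jb_j(j+1)^s\le C\sum_\ell\sum_{j\ge0}2^{j\gamma}(j+1)^s\min(|\ell|,2^{-j}).$$
Fix $\ell$ and let $J\ge0$ be the least integer with $2^{-J}\le|\ell|$. The terms with $j<J$ (if $J\ge1$) sum to at most $|\ell|J^s\sum_{j<J}2^{j\gamma}\le C|\ell|J^s2^{J\gamma}\le C|\ell|^{1-\gamma}(J+1)^s$, since $2^{-(J-1)}>|\ell|$ means $2^J<2/|\ell|$. For $j=J+i$, $i\ge0$, we use $J+i+1\le(J+1)(i+1)$: these terms sum to at most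
$$2^{-J(1-\gamma)}(J+1)^s\sum_{i\ge0}2^{-i(1-\gamma)}(i+1)^s\le C|\ell|^{1-\gamma}(J+1)^s .$$
Finally put $L=\log\frac{2\pi e}{|\ell|}\ge1$. If $J=0$ then $J+1\le L$. If $J\ge1$ then $J+1<2+\log(1/|\ell|)/\log2\le4L$. In both cases $J+1\le4L$, so
$$\sum_jb_j(j+1)^s\le C\sum_\ell|\ell|^{1-\gamma}\Big(\log\frac{2\pi e}{|\ell|}\Big)^s<\infty .$$

**Step 4: pay for the power $1-\beta$ with the logarithm.** Here $s>\gamma$ enters. Hölder's inequality with exponents $\frac1{1-\beta}$ and $\frac1\beta$, applied to $b_j^{1-\beta}=(b_j(j+1)^s)^{1-\beta}\cdot(j+1)^{-s(1-\beta)}$, and $\frac{1-\beta}\beta=\frac1\gamma$ give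
$$\sum_jb_j^{1-\beta}\le\Big(\sum_jb_j(j+1)^s\Big)^{1-\beta}\Big(\sum_j(j+1)^{-s/\gamma}\Big)^\beta<\infty .$$
With Step 2, $\int K_\nu^\beta\,dm<\infty$. For the last sentence of (a): if $\alpha<1-\gamma$, then $u^{1-\gamma}(\log\frac{2\pi e}u)^s\le Cu^\alpha$ on $(0,2\pi]$, so a null $\alpha$-Carleson set satisfies (3) for every $s$. $\square$

Part (b) was proved in Section 7.

**Proof of Theorem 3(c).** Let $0<\alpha<1-\gamma$. We use a Cantor set just outside the $\alpha$-Carleson class, with a measure too evenly spread to charge any $\alpha$-Carleson set.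

**Step 1: the set, and non-cyclicity.** Run the construction of Section 7 with $g_k=A2^{-k/\alpha}$. Now $2g_{k+1}=2^{1-1/\alpha}g_k$ with $2^{1-1/\alpha}<1$, so $\delta_k=\sum_{i>k}2^{i-k-1}g_i$ is a convergent geometric series, comparable to $g_k$; we fix $A$ by $\delta_0=1$, and $2^k\delta_k\to0$, so $E$ is null. Let $\nu$ be the probability measure with mass $2^{-k}$ on each generation-$k$ arc. For $\alpha'\in(\alpha,1-\gamma)$ we have $\sum_k2^kg_k^{\alpha'}=A^{\alpha'}\sum_k2^{k(1-\alpha'/\alpha)}<\infty$, so $E$ is $\alpha'$-Carleson. By (a), $S_\nu$ is non-cyclic in every $X_c$.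

**Step 2: $\nu(I)\le C|I|^\alpha$ for all arcs $I$.** This is the even spread. If $|I|\ge g_1$, then $\nu(I)\le1\le g_1^{-\alpha}|I|^\alpha$. Otherwise $g_{k+1}\le|I|<g_k$ for some $k\ge1$. The generation-$k$ arcs are separated by gaps of length at least $g_k$ (the lengths $g_1>g_2>\dots>g_k$ and $2\pi-1$), so $I$ meets at most one of them, and $\nu(I)\le2^{-k}=2\cdot2^{-(k+1)}=2(g_{k+1}/A)^\alpha\le2A^{-\alpha}|I|^\alpha$. In particular points have $\nu$-measure $0$.

**Step 3: $\nu$ vanishes on null $\alpha$-Carleson sets.** We cover such a set economically by what is left after removing its longest gaps. Let $F$ be a nonempty null $\alpha$-Carleson set. If it has finitely many complementary arcs, $F$ is a finite union of closed arcs and points of total length zero, so $F$ is finite and $\nu(F)=0$ by Step 2. Otherwise order the complementary arcs by decreasing length, $\ell_1,\ell_2,\dots$. For $n\ge1$, $\mathbb T\setminus(\ell_1\cup\dots\cup\ell_n)$ consists of at most $n$ closed arcs $J_i$, some possibly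 single points, and they cover $F$. Since $F$ is null, $|J_i|$ is the sum of the lengths of the remaining complementary arcs inside $J_i$. By Step 2 and subadditivity of $u\mapsto u^\alpha$,
$$\nu(F)\le\sum_i\nu(J_i)\le C\sum_i|J_i|^\alpha\le C\sum_{i>n}|\ell_i|^\alpha\longrightarrow0\qquad(n\to\infty).$$
So $\nu(F)=0$. $\square$
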